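# Real analyticity of the pressure of a polynomial at $t=0$

## 1. The guess "analytic on the whole line", tested on $x^d$ and on $x^2-2$

Let $F$ be a complex polynomial of degree $d\ge2$. Its filled Julia set $K$ is the set of points with bounded orbit, its Julia set is $J=J_F=\partial K$, and $\Omega$ is the basin of attraction of $\infty$. Write $\Omega_0=\Omega\setminus\{\infty\}=\mathbb C\setminus K$. Fix a finite point $z\in\Omega_0$ that is not on the forward orbit of any critical point. It has $d^n$ distinct preimages under $F^n$, and the derivative of $F^n$ vanishes at none of them. The pressure measures how the sizes of these derivatives are distributed: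
$$P_F(t)=\limsup_{n\to\infty}\frac1n\log\sum_{y\in F^{-n}(z)}|(F^n)'(y)|^{-t},\qquad t\in\mathbb R, \tag{1}$$
with preimages counted with multiplicity. For $t=0$ the sum is $d^n$, so $P_F(0)=\log d$ always.

For finite $n$ the function of $t$ under the limsup is real analytic. The natural first guess is that nothing is lost in the limit: $P_F$ is real analytic on all of $\mathbb R$. We try it on two polynomials.

**Case $F(x)=x^d$.** Every $y\in F^{-n}(z)$ has $|y|=|z|^{d^{-n}}$, so $|(F^n)'(y)|=d^n|y|^{d^n-1}=d^n|z|^{1-d^{-n}}$. The sum in (1) is $d^{n(1-t)}|z|^{-t(1-d^{-n})}$ and $P_F(t)=(1-t)\log d$. The guess holds.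

**Case $F(x)=x^2-2$.** Here $J=K=[-2,2]$, and the critical point $0$ lies in $J$, with orbit $0\mapsto-2\mapsto2\mapsto2$. Write $z=\zeta+\zeta^{-1}$ with $|\zeta|>1$. Since $F(w+w^{-1})=w^2+w^{-2}$, the preimages are $y=w+w^{-1}$ with $w^{N}=\zeta$, $N=2^n$. Differentiating $F^n(w+w^{-1})=w^N+w^{-N}$ in $w$ gives
$$(F^n)'(y)=N\,\frac{\zeta-\zeta^{-1}}{w-w^{-1}} .$$
Put $w=e^{s+i\theta_j}$, with $s=N^{-1}\log|\zeta|$ and $\theta_j=(\theta_0+2\pi j)/N$. Then $|w-w^{-1}|=2(\sinh^2s+\sin^2\theta_j)^{1/2}$, which is comparable to $\max(1/N,|\sin\theta_j|)$. So, up to constant factors,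
$$\sum_y|(F^n)'(y)|^{-t}\asymp N^{-t}\sum_{j=1}^N\max(1/N,|\sin\theta_j|)^{t}.$$
For $t\ge0$ each term of the last sum is at most $1$ and a fixed proportion of the terms is bounded below, so the sum is $\asymp N$. For $t<0$ only boundedly many $\theta_j$ have distance to $\pi\mathbb Z$ between $k/N$ and $(k+1)/N$. So the sum is at most a constant times $N^{|t|}\sum_{k=1}^{N}k^{-|t|}$ plus a constant times $N^{|t|}$. This is $O(N)$ for $|t|<1$, $O(N\log N)$ for $|t|=1$ and $O(N^{|t|})$ for $|t|>1$. It is at least $N$, because each term is at least $1$, and at least a constant times $N^{|t|}$, because some $\theta_j$ is within $2\pi/N$ of $0$. Altogether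
$$P_F(t)=\max\{(1-t)\log2,\,-2t\log2\}.$$
This has a corner at $t=-1$: the guess is false. The corner comes from the few preimages near the ends $\pm2$ of $J$, where $|(F^n)'|$ is about $4^n$ instead of $2^n$.

In both cases $P_F$ is analytic near $t=0$. What survives of the guess is a statement local at $0$. It is posed as a conjecture in "Spectral Analysis of Julia Sets" (https://thesis.library.caltech.edu/3554/1/Smirnov_sk_1996.pdf): *for any polynomial $F$, $P_F$ is real analytic in some neighborhood of $0$.* These notes prove that it is true, and then prove a stronger version with an explicit interval.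

## 2. Statements: analyticity at $0$, and an interval with a sharp left end

**Conventions.** Conjugating $F$ by an affine map changes neither $P_F$ nor the hypotheses, so from now on $F$ is monic. Let $\mathrm{Crit}$ be the set of finite critical points and $PC=\bigcup_{k\ge1}F^k(\mathrm{Crit})$. Sums and products over $c$ run over the $d-1$ finite critical points with multiplicity. We write $P=P_F$, $dA$ for area, $B(x,\varrho)$ for an open disc, and
$$u_{n,t}(x)=\sum_{y\in F^{-n}(x)}|(F^n)'(y)|^{-t}\quad\text{(with multiplicity)},\qquad \chi=\log d+\sum_cG(c). \tag{2}$$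

**Definition (Green function).** $G(x)=\lim_n d^{-n}\log^+|F^n(x)|$. Textbook facts: $G$ is continuous, $G\circ F=dG$, $K=\{G=0\}$, and $\Omega_0$ is connected. Moreover $J$ is connected if and only if no critical point escapes, that is, all $G(c)=0$. For $x^d$, $G=\log^+|x|$; for $x^2-2$, $G(\zeta+\zeta^{-1})=\log|\zeta|$ when $|\zeta|\ge1$. In both cases $\chi=\log d$.

**Theorem A.** For every polynomial $F$ of degree $d\ge2$, $P_F$ is real analytic in a neighborhood of $0$. There the limsup is a limit, and $P_F'(0)=-\chi$.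

**Theorem B.** $P$ is finite, convex and independent of $z$. Let $\chi_*=\limsup_n\frac1n\log\max_{y\in F^{-n}(z)}|(F^n)'(y)|$.

1. $P$ is real analytic at each $t<0$ with $P(t)>\chi_*|t|$, and at each $t\in[0,1)$ with $P(t)>\frac{1-t}2\log d$.
2. The set $\{t<0:P(t)>\chi_*|t|\}$ is an interval $(t_-,0)$, $-\infty\le t_-<0$. If $t_->-\infty$, then $P(t)=\chi_*|t|$ for $t\le t_-$, and $P$ is not real analytic at $t_-$. So the left endpoint is sharp.
3. $P$ is real analytic on $\bigl(t_-,\frac{\log d}{\log d+2\sum_cG(c)}\bigr)$. If $J_F$ is connected, $P$ is real analytic on $(t_-,1)$.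

For $x^d$ one has $\chi_*=\log d$, so $P(t)-\chi_*|t|=\log d$ for $t<0$ and $t_-=-\infty$. For $x^2-2$ one has $\chi_*=2\log2$ and $t_-=-1$, the corner found above. No optimality is claimed for the right endpoint in part 3.

Theorem A is proved in Sections 3–6 and does not use Theorem B. Sections 7–13 prove Theorem B.

## 3. Inverse branches, distortion, and a tangent line at $0$

**Step 1 (a domain in which inverse branches live).** An escaping critical orbit meets a bounded set finitely often, and a bounded critical orbit stays in $K$. So $PC\cap\Omega_0$ is closed and discrete in $\Omega_0$, and $\Omega'=\Omega_0\setminus PC$ is open and connected. We have $z\in\Omega'$. Also $F^{-1}(\Omega')\subset\Omega'$: if $F(y)\in\Omega'$ then $y\in\Omega_0$, and $y\in PC$ would give $F(y)\in PC$.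

Fix $D=\{|x|<R\}$ with $R$ so large that $K\cup F(\mathrm{Crit})\cup\{z\}\subset D$ and $|F(x)|\ge2|x|$ for $|x|\ge R$, and with $\partial D\cap PC=\emptyset$ (only countably many radii are excluded). Then $|F(x)|\le R$ forces $|x|<R$, so
$$\overline{F^{-1}(D)}\subset D,\qquad F^{-n-1}(D)\subset F^{-n}(D),\qquad \mathrm{Crit}\subset F^{-1}(D),\qquad\partial D\subset\Omega'.$$
Put $M=\max_{\overline D}|F'|$, $U=D\setminus K$ and $U'=U\setminus PC$. The set $U$ is connected: some annulus $\{R-\delta<|x|<R\}$ lies in $U$, and a path in $\Omega_0$ from a point of $U$ to this annulus can be stopped when it first reaches it, hence while still in $D$. So $U'$ is connected as well. Clearly $F^{-1}(U)\subset U$ and $F^{-1}(U')\subset U'$. Every compact subset of $\Omega_0$ is mapped outside $D$ by $F^n$ for all large $n$. Fix $r>0$ with $B(z,2r)\subset U'$.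

**Step 2 (comparing $u_{n,t}$ at different points).** All critical values of $F^n$ lie in $PC$. So if $B(x,2\varrho)\subset\Omega'$, all $d^n$ inverse branches $g$ of $F^n$ exist on $B(x,2\varrho)$ and are univalent. Let $g$ be any univalent function on a disc $B(x,2\varrho)$, and let $x_1\in B(x,\varrho)$. The bound $|a_2|\le2$ for normalized univalent functions, applied to $g$ on $B(x_1,\varrho)$, says $\varrho|g''(x_1)|/(2|g'(x_1)|)\le2$, i.e. $|g''/g'|(x_1)\le4/\varrho$. Integrating along segments,
$$\bigl|\log|g'(x_1)|-\log|g'(x_2)|\bigr|\le 4|x_1-x_2|/\varrho,\qquad x_1,x_2\in B(x,\varrho). \tag{3}$$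
In $\Omega'$ we have $u_{n,t}=\sum_g|g'|^t$ over the inverse branches. So $|\log u_{n,t}(x_1)-\log u_{n,t}(x_2)|\le4|t||x_1-x_2|/\varrho$ when $B(x,2\varrho)\subset\Omega'$. A compact $C\subset\Omega'$ lies in a compact connected subset of $\Omega'$, which is covered by finitely many such discs $B(x,\varrho)$; chaining gives
$$u_{n,t}(x)\le c(C,t)\,u_{n,t}(x')\qquad(x,x'\in C,\ n\ge0). \tag{4}$$
In particular $P$ does not depend on $z\in\Omega'$.

**Step 3 ($P$ is finite, convex, and lies above a line through $(0,\log d)$).** The function $t\mapsto\frac1n\log u_{n,t}(z)$ is convex, so $P$ is convex once it is finite. For $t\le0$, $u_{n,t}(z)\le d^nM^{n|t|}$, since the orbit of a preimage stays in $D$ until it reaches $z$. For $t\ge0$, Koebe's quarter theorem for an inverse branch $g$ on $B(z,2r)$ puts a disc of radius $r|g'(z)|/2$ inside $g(B(z,2r))\subset D$. So $|g'(z)|\le2R/r$ and $u_{n,t}(z)\le d^n(2R/r)^t$.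

For the lower bound we average $\log|(F^n)'|$ over the preimages. As $F$ is monic, $F'(w)=d\prod_c(w-c)$ and $F^m(x)-z=\prod_{w\in F^{-m}(z)}(x-w)$. Taking $x=c$, for $m\ge1$,
$$\sum_{w\in F^{-m}(z)}\log|F'(w)|=d^m\log d+\sum_c\log|F^m(c)-z| .$$
Here $d^{-m}\log|F^m(c)-z|\to G(c)$: for escaping $c$ this is the definition of $G$, and for $c\in K$ the numbers $|F^m(c)-z|$ are bounded and at least $\mathrm{dist}(z,K)>0$. In the chain rule for $(F^n)'(y)$ the factor at $w\in F^{-m}(z)$ occurs for the $d^{n-m}$ preimages of $w$ under $F^{n-m}$. Hence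
$$d^{-n}\sum_{y\in F^{-n}(z)}\log|(F^n)'(y)|=\sum_{m=1}^nd^{-m}\sum_{w\in F^{-m}(z)}\log|F'(w)|=n\chi+o(n).$$
Jensen's inequality gives $\log(d^{-n}u_{n,t}(z))\ge-t\,d^{-n}\sum_y\log|(F^n)'(y)|$, so
$$P(t)\ge\log d-t\chi\qquad(t\in\mathbb R). \tag{5}$$
Therefore $P$ is finite and convex on $\mathbb R$, hence continuous. Equality holds in (5) at $t=0$, so if $P$ is differentiable at $0$, then $P'(0)=-\chi$. The first sentence of Theorem B is now proved.

**Step 4 (for negative exponents, $z$ controls the whole disc).** This is used only for Theorem B. Let $a<0$. Then $u_{n,a}$ is continuous on $\mathbb C$, since roots depend continuously on $x$. Off the critical values of $F^n$ it is locally $\sum_g|1/g'|^{|a|}$, hence subharmonic. Let $x_1,\dots,x_k$ be the critical values of $F^n$ in $D$; there are none on $\partial D$. For $\epsilon>0$ the function $u_{n,a}(x)+\epsilon\sum_i\log\frac{|x-x_i|}{2R}$ is subharmonic on $D$ (with value $-\infty$ at $x_i$) and at most $u_{n,a}$. By the maximum principle it is at most $\max_{\partial D}u_{n,a}$.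 Letting $\epsilon\to0$, and then using continuity at the $x_i$, $u_{n,a}\le\max_{\partial D}u_{n,a}$ on $D$. With (4) on $\partial D\cup\{z\}\subset\Omega'$,
$$\sup_Du_{n,a}\le C_a\,u_{n,a}(z)\qquad(a<0). \tag{6}$$

## 4. Which function space tolerates $|F'|^{-t}$ at a critical point?

The standard device is the transfer operator
$$L_tf(x)=\sum_{F(y)=x}|F'(y)|^{-t}f(y),\qquad L_t^n1=u_{n,t}.$$
If $L_t$ acts on a Banach space, depends holomorphically on $t$, and $L_0$ has the simple eigenvalue $d$ separated from the rest of its spectrum, then perturbation theory gives a holomorphic eigenvalue $\lambda(t)$, and one expects $P(t)=\log\lambda(t)$. Everything depends on the space.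

A sensible first choice is a space of continuous, Hölder or smooth functions. When $F$ has critical points in or near the region used, this breaks at once. Take $F(x)=x^2+c$. Then $|F'(y)|=2|x-c|^{1/2}$ at both preimages of $x$, so
$$L_t1(x)=2^{1-t}|x-c|^{-t/2},$$
which is unbounded near the critical value for every $t>0$. Even at $t=0$, regularity is lost: for $f(y)=|y|^\alpha$ one gets $L_0f(x)=2|x-c|^{\alpha/2}$, so $L_0$ does not preserve the Hölder space $C^\alpha$. For $x^2-2$ the critical point is in $J$, so this cannot be avoided by working on a small neighborhood of $J$.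

The space must therefore contain mild point singularities, and the estimate for $L_0$ must not see critical points. The Dirichlet integral is conformally invariant in dimension two, and that suggests $W^{1,2}(D)$. Indeed $|\nabla(f\circ g)|=|g'|\,|\nabla f|\circ g$ for an inverse branch $g$, so by Cauchy–Schwarz and the change of variables $x=F(y)$
$$\int_D|\nabla L_0f|^2\,dA\le d\int_{F^{-1}D}|\nabla f|^2\,dA .$$
Modulo constants $L_0$ has norm at most $\sqrt d$, while on constants it is $d$: a spectral gap with no condition on critical points. But for $t\ne0$ with $\mathrm{Re}\,t\ge0$ the gradient of $|x-c|^{-t/2}$ has size $\frac{|t|}2|x-c|^{-1-\mathrm{Re}\,t/2}$, which is not square integrable. So $L_t$ does not act on $W^{1,2}(D)$ for such $t$, and no neighborhood of $0$ is available.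

The way past this is to lower the exponent slightly. The same gradient is in $L^p$ near $c$ as soon as $p(1+\mathrm{Re}\,t/2)<2$, which leaves room around $t=0$ when $p<2$. The price is that conformal invariance fails by a factor $|F'|^{2-p}\le M^{2-p}$, and this is close to $1$ when $p$ is close to $2$. So we use $W^{1,p}(D)$ with $p<2$ close to $2$.

## 5. The transfer operator on $W^{1,p}(D)$, $1<p<2$

Let $X=W^{1,p}(D)$ (complex valued) with $\|f\|_X=\|f\|_p+\|\nabla f\|_p$. For $t\in\mathbb C$ put $\tau=\mathrm{Re}\,t$ and assume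
$$\tau<\tfrac2p-1,\qquad\text{i.e.}\qquad\sigma:=2-p(1+\tau)>0 .$$
The map $F:F^{-1}(D)\to D$ is $d$-to-one off finitely many points and has Jacobian $|F'|^2$, so for measurable $h\ge0$
$$\int_D\sum_{F(y)=x}h(y)\,dA(x)=\int_{F^{-1}D}h\,|F'|^2\,dA. \tag{7}$$
As $F$ maps null sets to null sets, $L_tf$ is well defined almost everywhere on $D$.

**Lemma 1.** $L_t$ is bounded on $X$ and holomorphic in $t$ (operator norm) for $\mathrm{Re}\,t<\frac2p-1$. Moreover
$$\nabla L_tf=A_t\nabla f+B_tf,\qquad A_tv(x)=\sum_{F(y)=x}|F'(y)|^{-t}(DF(y)^{-1})^{T}v(y), \tag{8}$$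
where $B_t:X\to L^p(D;\mathbb C^2)$ is compact and $A_t$ is bounded on $L^p(D;\mathbb C^2)$.

**Step 1 (the direct bounds).** By $|\sum_1^da_i|^p\le d^{p-1}\sum|a_i|^p$, the identity $|(DF^{-1})^Tv|=|F'|^{-1}|v|$ and (7),
$$\|L_tf\|_p^p\le d^{p-1}\int_{F^{-1}D}|F'|^{2-\tau p}|f|^p\,dA,\qquad \|A_tv\|_p^p\le d^{p-1}\int_{F^{-1}D}|F'|^{\sigma}|v|^p\,dA . \tag{9}$$
The exponents $2-\tau p=\sigma+p$ and $\sigma$ are positive, so both weights are bounded.

**Step 2 (the gradient off the critical values).** Away from the finite set $F(\mathrm{Crit})$, $L_tf$ is locally $\sum_g(|F'|^{-t}f)\circ g$ with conformal $g$ and $Dg=DF(g)^{-1}$. The product and chain rules give (8) there, with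
$$B_tf(x)=\sum_{F(y)=x}(DF(y)^{-1})^{T}f(y)\,\nabla(|F'|^{-t})(y).$$

**Step 3 ($B_t$ is compact).** Since $|\nabla\log|F'||=|F''/F'|$, we have $|\nabla|F'|^{-t}|=|t||F'|^{-\tau}|F''/F'|$. As in Step 1,
$$\|B_tf\|_p^p\le|t|^pd^{p-1}\int_{F^{-1}D}W|f|^p\,dA,\qquad W=|F'|^\sigma|F''/F'|^p\le C\Bigl(1+\sum_{c\in\mathrm{Crit}}|y-c|^{\sigma-p}\Bigr).$$
Indeed, near a critical point $c$ the quotient $F''/F'$ has a simple pole and $|F'|\le C|y-c|$. Let $p^*=\frac{2p}{2-p}$ be the Sobolev exponent, $p<q<p^*$ and $\frac1\nu=1-\frac pq$. By Hölder, $\int W|f|^p\le\|W\|_{L^\nu}\|f\|_{L^q}^p$. For $q=p^*$ one has $\nu=2/p$ and $(\sigma-p)\nu=-2+2\sigma/p>-2$. So for $q<p^*$ close to $p^*$ we still have $(\sigma-p)\nu>-2$ and $\|W\|_{L^\nu}<\infty$. As $W^{1,p}(D)\subset L^q(D)$ is compact (Rellich–Kondrachov), $B_t$ factors through a compact embedding. All these bounds are locally uniform in $t$.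

**Step 4 ($L_tf$ is in $X$: the critical values are harmless).** We have $L_tf\in L^p(D)$, and off the finite set $E=F(\mathrm{Crit})$ it is in $W^{1,p}_{loc}$ with gradient in $L^p$. Such a function is absolutely continuous on compact pieces of almost every horizontal and vertical line in $D\setminus E$, and almost every line misses $E$. So for $\beta\in C_c^\infty(D)$ one may integrate by parts on almost every line and then integrate over lines. The pointwise gradient is thus the weak gradient on all of $D$. So $L_t:X\to X$ is bounded, locally uniformly in $t$, and (8) holds on $D$.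

**Step 5 (holomorphy).** For $f\in X$ and $\beta\in C_c^\infty(D)$, (7) gives
$$\int_D\beta\,L_tf\,dA=\int_{F^{-1}D}(\beta\circ F)\,|F'|^{2-t}f\,dA ,$$
which is holomorphic in $t$, since $\tau<1$ and the integrand is dominated locally uniformly in $t$. The functionals $f\mapsto\int\beta f$ separate points of the reflexive space $X$, so they form a norm dense subspace of $X^*$. For $\xi\in X^*$ the function $t\mapsto\xi(L_tf)$ is therefore, by local boundedness of $\|L_t\|$, a locally uniform limit of holomorphic functions, hence holomorphic. If $\|L_s\|\le C_0$ on $|s-t|\le2\epsilon$, Cauchy's formula on $|s-t|=2\epsilon$ gives for $0<|h|,|h'|<\epsilon$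
$$\Bigl|\xi\Bigl(\tfrac{L_{t+h}-L_t}{h}f-\tfrac{L_{t+h'}-L_t}{h'}f\Bigr)\Bigr|\le C_0\epsilon^{-2}|h-h'|\,\|\xi\|\,\|f\| .$$
So the difference quotients converge in operator norm. $\square$

Since $F^{-1}(D)\subset D$, induction gives $L_t^nf(x)=\sum_{F^n(y)=x}|(F^n)'(y)|^{-t}f(y)$ almost everywhere, and $L_t^n1=u_{n,t}$ for real $t$.

## 6. A spectral gap at $t=0$ and the proof of Theorem A

**Step 1 (the gap for $L_0$).** Fix $p\in(1,2)$ with $M^{2-p}<d$. For $x^2-2$ and $R=3$, for instance, $M=6$ and any $p\in[1.7,2)$ will do, as $6^{0.3}<2$. At $t=0$ we have $L_01=d\cdot1$, $B_0=0$, and (9) with $\sigma=2-p$ gives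
$$\|\nabla L_0f\|_p\le\kappa\|\nabla f\|_p,\qquad\kappa=d^{1-1/p}M^{(2-p)/p}=d\,(M^{2-p}/d)^{1/p}<d. \tag{10}$$
By Poincaré's inequality $\|\nabla f\|_p$ is an equivalent norm on $X/\mathbb C1$. So the operator $\hat L_0$ induced there has spectral radius at most $\kappa$. If $\lambda\ne d$ and $\lambda\notin\mathrm{spec}(\hat L_0)$, then $\lambda-L_0$ is bijective on $\mathbb C1$ and on the quotient, hence on $X$. Thus
$$\mathrm{spec}(L_0)\subset\{d\}\cup\{|\lambda|\le\kappa\}.$$
The Riesz projection $\Pi_0$ of $L_0$ at $d$ induces on $X/\mathbb C1$ a contour integral of the resolvent of $\hat L_0$ around a region free of its spectrum, that is, $0$. So the range of $\Pi_0$ lies in $\mathbb C1$. As $L_01=d\cdot 1$, $\Pi_01=1$, and $\Pi_0$ has rank one.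

**Step 2 (the gap persists for small complex $t$).** Fix $\kappa<\kappa'<d$. By Lemma 1 there is $\delta>0$ such that for complex $|t|<\delta$ the circle $|\lambda|=\kappa'$ lies in the resolvent set of $L_t$. The projection
$$\Pi_t=\mathrm{Id}-\frac1{2\pi i}\oint_{|\lambda|=\kappa'}(\lambda-L_t)^{-1}\,d\lambda$$
is then holomorphic in $t$, hence has constant rank one. So $L_t\Pi_t=\lambda(t)\Pi_t$, where $\lambda(t)$ is the only spectral point of $L_t$ with $|\lambda|>\kappa'$, and in $X$
$$L_t^n1=\lambda(t)^n\Pi_t1+\frac1{2\pi i}\oint_{|\lambda|=\kappa'}\lambda^n(\lambda-L_t)^{-1}1\,d\lambda=\lambda(t)^n\Pi_t1+O_t(\kappa'^n). \tag{11}$$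

**Step 3 ($\lambda$ is holomorphic).** Let $B=B(z,r)$ and $\mathcal I(f)=\int_Bf\,dA$, a continuous functional on $X$. As $t\to0$, $\mathcal I(\Pi_t1)\to\mathcal I(1)=\pi r^2$. Shrink $\delta$ so that $\mathcal I(\Pi_t1)\ne0$ for $|t|<\delta$. Then $\lambda(t)=\mathcal I(L_t\Pi_t1)/\mathcal I(\Pi_t1)$ is holomorphic, and $\lambda(0)=d$.

**Step 4 (from the eigenvalue to the pressure).** Let $t$ be real, $|t|<\delta$, and $b_n=\mathcal I(L_t^n1)=\int_Bu_{n,t}\,dA>0$. By (3) with $\varrho=r$,
$$e^{-4|t|}\pi r^2u_{n,t}(z)\le b_n\le e^{4|t|}\pi r^2u_{n,t}(z).$$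
By (11) and $|\lambda(t)|>\kappa'$, $b_n=\lambda(t)^n(\mathcal I(\Pi_t1)+o(1))$. So $b_{n+1}/b_n\to\lambda(t)$. As the $b_n$ are positive and $\lambda(t)\ne0$, $\lambda(t)>0$. Also $\frac1n\log u_{n,t}(z)\to\log\lambda(t)$. Thus the limsup in (1) is a limit and $P(t)=\log\lambda(t)$ for real $|t|<\delta$, which is real analytic. By Step 3 of Section 3, $P'(0)=-\chi$. Theorem A is proved, and the conjecture is true. $\blacksquare$

## 7. Convexity on the negative axis, and the choice of exponents for Theorem B

**Step 1 (part 2 of Theorem B).** Put $\mu_n=\max_{F^{-n}(z)}|(F^n)'|$. For $t<0$, $\mu_n^{|t|}\le u_{n,t}(z)\le d^n\mu_n^{|t|}$, hence $\chi_*|t|\le P(t)\le\log d+\chi_*|t|$, and $\chi_*$ is finite because $P$ is. So $Q(t)=P(t)+\chi_*t$ is convex with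
$$0\le Q\le\log d\quad\text{on }(-\infty,0],\qquad Q(0)=\log d>0 .$$
A convex function bounded above on $(-\infty,0]$ is nondecreasing there. By continuity $\{t<0:Q(t)>0\}=(t_-,0)$ with $t_-<0$. If $t_->-\infty$, then $Q=0$ on $(-\infty,t_-]$ and $Q>0$ just to the right of $t_-$. So $Q$, and hence $P$, is not real analytic at $t_-$. This is part 2. We also record, from $Q(2t)\le Q(t)<2Q(t)$,
$$P(2t)<2P(t)\qquad(t_-<t<0). \tag{12}$$

**Step 2 (part 3 follows from part 1).** By (5), for $t\ge0$,
$$P(t)-\tfrac{1-t}2\log d\ge\tfrac12\log d-t\bigl(\chi-\tfrac12\log d\bigr),$$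
which is positive for $0\le t<\frac{\log d}{2\chi-\log d}=\frac{\log d}{\log d+2\sum_cG(c)}\le1$. If $J$ is connected, all $G(c)=0$ and this number is $1$. So only part 1 remains.

**Step 3 (choosing $p$ near a given $t_0$).** For $t_0$ away from $0$ we must choose $p$ to suit $t_0$. Let $t_0$ satisfy a condition in part 1. For $\theta\in(0,\frac12)$ put $p=\frac1{1-\theta}\in(1,2)$ and $a(t)=2-\frac{1-t}\theta$. Then
$$1+t=\tfrac2p+a(t)\,\theta,\qquad\theta=1-\tfrac1p . \tag{13}$$
The point of (13) is that it splits $|(F^n)'|^{-1-t}$, the weight in $A_t^n$, into a power handled by the change of variables and a power handled by the pressure at $a(t)$. We claim that $\theta$ can be chosen with $a(t_0)<0$ and $\theta P(a(t_0))<P(t_0)$.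

If $t_0\le0$, let $\theta\uparrow\frac12$. Then $a(t_0)\uparrow2t_0$ with $a(t_0)<2t_0\le0$, and $\theta P(a(t_0))\to\frac12P(2t_0)<P(t_0)$, by (12) if $t_0<0$ and by $P(0)=\log d>0$ if $t_0=0$. If $0<t_0<1$, let $\theta\uparrow\frac{1-t_0}2$. Then $a(t_0)\uparrow0$ and $\theta P(a(t_0))\to\frac{1-t_0}2\log d<P(t_0)$. This proves the claim, and it shows where the two conditions in part 1 come from.

Fix this $\theta$ and $p$. By continuity there is an open interval $I\ni t_0$ with
$$a(t)<0,\qquad\theta P(a(t))<P(t)\qquad(t\in I). \tag{14}$$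
For $\mathrm{Re}\,t=\tau\in I$, (13) gives $\sigma=2-p(1+\tau)=-p\theta a(\tau)=-(p-1)a(\tau)>0$, so Lemma 1 applies.

## 8. The space $Y$ and the essential spectral radius

In Section 6 we knew an eigenfunction of $L_0$, the constant $1$. At a general $t_0$ we know none, and must show abstractly that $e^{P(t)}$ is a simple eigenvalue. The comparison (4) holds only in $\Omega'$, so we discard the values of functions on $K$.

Let $X_0=\{f\in X:f=0\text{ a.e. on }U\}$. It is closed, and $L_t$-invariant because $F^{-1}(U)\subset U$. Put $Y=X/X_0$; its elements are functions on $U$, the restrictions of elements of $X$. The operator induced by $L_t$ is again holomorphic in $t$ and is again called $L_t$. Let $q=p^*=\frac{2p}{2-p}$. By Sobolev's inequality and (13),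
$$\|f\|_{L^q(U)}\le C\|f\|_Y,\qquad\tfrac2q=\tfrac2p-1=t-a(t)\theta=t+|a(t)|\theta\quad(t\in I). \tag{15}$$
The cone $Y_+=\{f\in Y:f\ge0\text{ a.e. on }U\}$ is closed. If $f\in Y$ is real, then $|f|,f^\pm\in Y$. For real $t$, $L_tY_+\subset Y_+$. Every $f\in Y_+$ is a limit in $Y$ of functions $f_j\in C^\infty(\overline D)$ with $f_j>0$: replace a real representative $\tilde f\in X$ by $|\tilde f|$, extend it to a nonnegative function in $W^{1,p}(\mathbb C)$, mollify, and add $1/j$.

**Definition (essential spectral radius).** The essential spectral radius of a bounded operator $T$ is the smallest $\varrho_e\ge0$ such that all spectral points with $|\lambda|>\varrho_e$ are isolated eigenvalues of finite algebraic multiplicity. It is $0$ for a compact operator and $1$ for the identity of an infinite-dimensional space.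

**Definition (Kuratowski measure).** $\alpha(A)$ is the infimum of the $\delta>0$ for which $A$ is a finite union of sets of diameter at most $\delta$. It vanishes exactly for relatively compact sets of a Banach space. A set of diameter $\delta$ has $\alpha\le\delta$, and $\alpha(A+A')\le\alpha(A)+\alpha(A')$.

We use Nussbaum's theorem (Duke Math. J. 37 (1970)): the essential spectral radius of $T$ equals $\lim_n\alpha(T^n(\text{unit ball}))^{1/n}$, and spectral points of larger modulus are isolated eigenvalues of finite algebraic multiplicity.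

**Lemma 2.** For $t\in I$, the essential spectral radius of $L_t$ on $Y$ is $\le e^{\theta P(a(t))}<e^{P(t)}$. In particular the spectral points outside $\{|\lambda|\le e^{\theta P(a(t))}\}$ are isolated eigenvalues of finite algebraic multiplicity.

**Step 1 (the growth of $A_t^n$).** Write $a=a(t)$ and $w_y=|(F^n)'(y)|$. By (13), $w_y^{-1-t}=w_y^{-a\theta}w_y^{-2/p}$, and Hölder with exponents $1/\theta$ and $p$ gives
$$|A_t^nv|(x)\le\sum_{F^n(y)=x}w_y^{-1-t}|v(y)|\le\Bigl(\sum_yw_y^{-a}\Bigr)^{\theta}\Bigl(\sum_yw_y^{-2}|v(y)|^p\Bigr)^{1/p}.$$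
The first sum is $u_{n,a}(x)$. The second, integrated over $D$, is $\int_{F^{-n}D}|v|^p$. So $\|A_t^n\|\le(\sup_Du_{n,a})^\theta$. As $a<0$, (6) gives $\limsup_n\|A_t^n\|^{1/n}\le e^{\theta P(a)}$.

**Step 2 (everything else is compact).** Iterating (8), $\nabla L_t^nf=A_t^n\nabla f+K_nf$ with $K_n=\sum_{j=0}^{n-1}A_t^jB_tL_t^{n-1-j}$ compact. Embed $X$ isometrically into $L^p(D)\times L^p(D;\mathbb C^2)$ by $f\mapsto(f,\nabla f)$. The maps $f\mapsto L_t^nf\in L^p$ and $K_n$ are compact on $X$, and the vectors $(0,A_t^n\nabla f)$ with $\|f\|_X<1$ form a set of diameter at most $2\|A_t^n\|$. Hence $\alpha(L_t^n(\text{unit ball of }X))\le2\|A_t^n\|$. The quotient map is a contraction that maps the open unit ball of $X$ onto that of $Y$, so the same bound holds in $Y$. Nussbaum's theorem and (14) finish the proof. $\square$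

From here to the end of Section 12 fix a real $t\in I$ and write $L=L_t$, $u_n=u_{n,t}$, $a=a(t)$, $\rho=e^{P(t)}$.

## 9. The spectral radius on $Y$ is $e^{P(t)}$, and the leading pole is positive

**Lemma 3.** The spectral radius of $L$ on $Y$ is $\rho$. The point $\rho$ is a pole of $R(\lambda)=(\lambda-L)^{-1}$, of maximal order $s$ among the poles on $|\lambda|=\rho$. The operator $S:=\lim_{\lambda\downarrow\rho}(\lambda-\rho)^sR(\lambda)=(L-\rho)^{s-1}\Pi$, with $\Pi$ the Riesz projection at $\rho$, is nonzero, maps $Y_+$ into $Y_+$, satisfies $LS=SL=\rho S$, and $S1\ne0$.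

**Step 1 (the spectral radius $\rho_Y$ is at least $\rho$).** By (3), $\|L^n1\|_{L^p(U)}\ge c_0u_n(z)$ with $c_0>0$, so $\rho_Y\ge\rho$. By Lemma 2 this exceeds the essential spectral radius. So the spectrum on $|\lambda|=\rho_Y$ consists of finitely many eigenvalues, with a finite-dimensional spectral subspace $E\ne0$ and projection $\Pi_E$.

**Step 2 ($\rho_Y\le\rho$, by testing on a compact set where (4) applies).** Exhaust $U'$, which has full measure in $U$, by increasing compact sets $C$. The kernels in $E$ of the seminorms $\|\cdot\|_{L^1(C)}$ are decreasing subspaces of a finite-dimensional space with intersection $0$. So some compact $C\subset U'$ makes $\|\cdot\|_{L^1(C)}$ a norm on $E$. Pick $f\in C^\infty(\overline D)$ with $\Pi_Ef\ne0$ (such $f$ are dense). All eigenvalues of $L|_E$ have modulus $\rho_Y$, so $\|L^n\Pi_Ef\|_{L^1(C)}\ge c_\epsilon(\rho_Y-\epsilon)^n$ for every $\epsilon>0$, while $\|L^n(\mathrm{Id}-\Pi_E)f\|_{L^1(C)}=O(r_1^n)$ with some $r_1<\rho_Y$. Hence $\limsup\|L^nf\|_{L^1(C)}^{1/n}\ge\rho_Y$.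 But $|L^nf|\le\|f\|_\infty u_n$, and (4) gives $\|L^nf\|_{L^1(C)}\le C'u_n(z)$. So $\rho_Y\le\rho$.

**Step 3 (positivity moves a leading pole to the positive axis).** Let $\lambda_0$, $|\lambda_0|=\rho$, be a pole of maximal order $s$. There are $f\in C^\infty(\overline D)$, $f>0$, and $0\le\varphi\in C_c(U')$ with $\lim_{\eta\downarrow1}(\eta-1)^s\int\varphi R(\eta\lambda_0)f\,dA\ne0$, because such $f$ span a dense subspace and such $\varphi$ separate points of $Y$. For $\eta>1$,
$$\Bigl|\int\varphi R(\eta\lambda_0)f\,dA\Bigr|\le\sum_{n\ge0}(\eta\rho)^{-n-1}\int\varphi L^nf\,dA=\int\varphi R(\eta\rho)f\,dA .$$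
So $\rho$ is a pole of order at least $s$, hence exactly $s$, and $Sf\ne0$. The Laurent expansion of $R$ at $\rho$ has principal part $\sum_{k=0}^{s-1}(L-\rho)^k\Pi(\lambda-\rho)^{-k-1}$ with $(L-\rho)^s\Pi=0$; this gives the formula for $S$ and $LS=SL=\rho S$. For $\lambda>\rho$, $R(\lambda)=\sum\lambda^{-n-1}L^n$ is positive, and $Y_+$ is closed, so $S$ is positive. Finally $0\le Sf\le\|f\|_\infty S1$, so $S1\ne0$. $\square$

## 10. Small images of inverse branches and a Harnack inequality

For a connected open $W\subset D$ meeting $U'$, let $\mathcal G_n(W)$ be the set of holomorphic $g:W\to\mathbb C$ with $F^n\circ g=\mathrm{id}$. These $g$ are univalent and $g(W)\subset F^{-n}(D)\subset D$. Distinct $g_1,g_2\in\mathcal G_n(W)$ have disjoint images. Indeed, if $g_1(x_1)=g_2(x_2)$, applying $F^n$ gives $x_1=x_2$. Since $(F^n)'(g_1(x_1))\ne0$, $F^n$ is injective near this point, so $g_1=g_2$ near $x_1$, hence on $W$.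

**Lemma 4.** For compact $W_1\subset W$: $\sup_{g\in\mathcal G_n(W)}\mathrm{diam}\,g(W_1)\to0$ as $n\to\infty$.

*Proof.* Otherwise, by Montel, there are $g_j\in\mathcal G_{n_j}(W)$, $n_j\to\infty$, converging locally uniformly to a nonconstant $g$. Take a disc $B'\subset W\cap U'$. For $x\in B'$, $G(g_j(x))=d^{-n_j}G(x)\to0$, so $g(B')\subset K$. As $g(B')$ is open, $g(B')\subset\mathrm{int}\,K$. So for $x\in B'$ and $j$ large $g_j(x)\in\mathrm{int}\,K$, while $F^{n_j}(g_j(x))=x\in\Omega$ forces $g_j(x)\in\Omega$. This is a contradiction. $\square$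

For $f\in C^\infty(\overline D)$, $f>0$, and real $\lambda>\rho$ put
$$\psi_\lambda(x)=(\lambda-\rho)^s\sum_{n\ge0}\lambda^{-n-1}L^nf(x),\qquad x\in U'. \tag{16}$$
It converges by (4), since $L^nf\le\|f\|_\infty u_n$ and $\limsup u_n(z)^{1/n}=\rho$. It represents $(\lambda-\rho)^sR(\lambda)f$. Since $s\ge1$, the sum of any finite number of its terms tends to $0$ locally uniformly on $U'$ as $\lambda\downarrow\rho$.

**Lemma 5.** (i) $Sf$ has a continuous version on $U'$, and $\psi_\lambda(x)\to Sf(x)$ for every $x\in U'$ as $\lambda\downarrow\rho$. If $B(x,2\varrho)\subset U'$ and $x_1,x_2\in B(x,\varrho)$, then $Sf(x_1)\le e^{4|t||x_1-x_2|/\varrho}Sf(x_2)$. So $Sf\equiv0$ or $Sf>0$ throughout $U'$.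

(ii) Let $f_j\in C^\infty(\overline D)$, $f_j>0$, and $Sf_j\to e$ in $Y$. Then $e$ has a continuous version on $U'$, with the same Harnack inequality and dichotomy, and the continuous versions of $Sf_j$ converge to it pointwise on $U'$.

**Step 1 (Harnack for the tails).** Let $B(x,2\varrho)\subset U'$. On $B(x,\varrho)$ we have $L^nf(x')=\sum_{g\in\mathcal G_n(B(x,2\varrho))}|g'(x')|^tf(g(x'))$. By Lemma 4 and the uniform continuity of $\log f$, the oscillation of $\log f\circ g$ on $B(x,\varrho)$ is at most $\omega_{n_0}$ for all $n\ge n_0$ and $g\in\mathcal G_n(B(x,2\varrho))$, with $\omega_{n_0}\to0$. With (3), the tails $\psi_\lambda^{(n_0)}$, i.e. the sums (16) over $n\ge n_0$, satisfy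
$$\psi_\lambda^{(n_0)}(x_1)\le e^{4|t||x_1-x_2|/\varrho+\omega_{n_0}}\,\psi_\lambda^{(n_0)}(x_2),\qquad x_1,x_2\in B(x,\varrho), \tag{17}$$
and $\psi_\lambda-\psi_\lambda^{(n_0)}\to0$ locally uniformly as $\lambda\downarrow\rho$.

**Step 2 (from averages to pointwise limits).** We know $\psi_\lambda\to Sf$ in $L^p(U)$. For $x_1\in B(x,\varrho)$ and small $\epsilon$ let $m_\epsilon$ be the average of $Sf$ over $B(x_1,\epsilon)$; it is the limit of the averages of $\psi_\lambda$. Average (17), in both directions, over $x_2\in B(x_1,\epsilon)$, let $\lambda\downarrow\rho$ and then $n_0\to\infty$: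
$$e^{-4|t|\epsilon/\varrho}m_\epsilon\le\liminf_{\lambda\downarrow\rho}\psi_\lambda(x_1)\le\limsup_{\lambda\downarrow\rho}\psi_\lambda(x_1)\le e^{4|t|\epsilon/\varrho}m_\epsilon .$$
So the limsup is finite and at most $e^{8|t|\epsilon/\varrho}$ times the liminf. Letting $\epsilon\to0$, the limit $h(x_1)$ exists. Now (17) passes to the limit and gives the Harnack inequality for $h$, so $h$ is continuous. Comparing with the $L^p$ limit, $h=Sf$ a.e. By the Harnack inequality the zero set of $h$ is open, and it is closed, in the connected set $U'$. This proves the dichotomy and (i).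

**Step 3 (limits in $Y$).** For (ii), the continuous versions $h_j$ of $Sf_j$ satisfy the Harnack inequality. So $h_j(x_1)$ lies within a factor $e^{\pm4|t|\epsilon/\varrho}$ of its average over $B(x_1,\epsilon)$, and these averages converge to those of $e$. Step 2 applies with $j\to\infty$ in place of $\lambda\downarrow\rho$. $\square$

## 11. Only $d-1$ branches go bad in each generation

To prove that $\rho$ is simple we shall need lower bounds for $Sf$ near points of $J$, and Harnack chains inside $U'$ give nothing uniform there. One would like to transport inverse branches from $z$ along a fixed domain $\Delta$ reaching $J$. This stops at the critical values of $F^n$: once one lies in $\Delta$, not all branches of $F^{-n}$ extend over $\Delta$. The way around it is to count. The images $g(\Delta)$, $g\in\mathcal G_k(\Delta)$, are disjoint, so at most $d-1$ of them contain a critical value of $F$, and only those $g$ cause losses at generation $k+1$. The inequality $\theta P(a)<P(t)$ makes the total loss summable.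

Let $PC_N=\bigcup_{k=1}^NF^k(\mathrm{Crit})$, a finite set, and
$$\varepsilon_N=(d-1)\sum_{k\ge N}\rho^{-k}u_{k,a}(z)^\theta . \tag{18}$$
Since $\limsup_k u_{k,a}(z)^{\theta/k}=e^{\theta P(a)}<\rho$ by (14), $\varepsilon_N<\infty$ and $\varepsilon_N\to0$.

**Lemma 6.** There is $C$ such that for every $N$, every simply connected domain $\Delta\subset D\setminus PC_N$ with $z\in\Delta$, and every compact connected $\Delta_1\subset\Delta$ with $z\in\Delta_1$, there is $c_0=c_0(\Delta,\Delta_1,t)>0$ with
$$Sf(x)\ge c_0\,\bigl(Sf(z)-C\varepsilon_N\|f\|_Y\bigr)\qquad(x\in\Delta_1\cap U')$$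
for all $f\in C^\infty(\overline D)$, $f>0$. The constant $C$ does not depend on $N,\Delta,\Delta_1,f$.

**Step 1 (sorting the preimages of $z$).** Write $\mathcal G_n=\mathcal G_n(\Delta)$, with $\mathcal G_0=\{\mathrm{id}\}$. Call $y\in F^{-n}(z)$ *$n$-good* if $y=g(z)$ with $g\in\mathcal G_n$. For $n\le N$ all $y$ are $n$-good, since $\Delta$ is simply connected and contains no critical value of $F^n$. Suppose $y$ is not $n$-good, so $n>N$. Let $k<n$ be the largest integer such that $F^{n-k}(y)$ is $k$-good, and write $F^{n-k}(y)=g(z)$ with $g\in\mathcal G_k$. Then $k\ge N$, because $F^{n-N}(y)$ is $N$-good. The set $g(\Delta)$ contains a critical value of $F$. Otherwise, $g(\Delta)$ being simply connected, a branch of $F^{-1}$ on $g(\Delta)$ taking $g(z)$ to $F^{n-k-1}(y)$, composed with $g$, would make $F^{n-k-1}(y)$ $(k+1)$-good, against the choice of $k$ or against $y$ not being $n$-good. Let $\mathcal T_k$ be the set of $g\in\mathcal G_k$ with $g(\Delta)\cap F(\mathrm{Crit})\ne\emptyset$. By disjointness of images it has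 at most $d-1$ elements. For $F^{n-k}(y)=g(z)$ we have $|(F^n)'(y)|^{-t}=|g'(z)|^t|(F^{n-k})'(y)|^{-t}$, so
$$L^nf(z)\le\sum_{g\in\mathcal G_n}|g'(z)|^tf(g(z))+\sum_{k=N}^{n-1}\sum_{g\in\mathcal T_k}|g'(z)|^tL^{n-k}f(g(z)). \tag{19}$$

**Step 2 (summing over $n$).** On $\Delta\cap U'$ put $\gamma_\lambda(x)=(\lambda-\rho)^s\sum_n\lambda^{-n-1}\sum_{g\in\mathcal G_n}|g'(x)|^tf(g(x))$. Multiply (19) by $(\lambda-\rho)^s\lambda^{-n-1}$ and sum. All terms are nonnegative and $\lambda^{-n-1}=\lambda^{-k}\lambda^{-(n-k)-1}$, so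
$$\psi_\lambda(z)\le\gamma_\lambda(z)+\sum_{k\ge N}\sum_{g\in\mathcal T_k}\lambda^{-k}|g'(z)|^t\,\psi_\lambda(g(z)). \tag{20}$$

**Step 3 (bounding $\psi_\lambda$ at a preimage of $z$ by an area average).** Let $y=g(z)\in F^{-k}(z)$, and let $b\in\mathcal G_k(B(z,2r))$ with $b(z)=y$. So $|b'(z)|=|g'(z)|=|(F^k)'(y)|^{-1}$. Put $B=B(z,r)$. For $x\in B$,
$$|b'(x)|^tL^mf(b(x))=\sum|e'(x)|^tf(e(x)),$$
summed over $e\in\mathcal G_{m+k}(B(z,2r))$ with $F^m\circ e=b$. Indeed, each preimage of $b(x)$ under $F^m$ is $e(x)$ for exactly one such $e$. By Lemma 4 there is $n_1=n_1(f)$ such that for $m+k\ge n_1$ each $f\circ e$ varies on $B$ by at most a factor $2$. By (3), applied to $e$ and to $b$,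
$$L^mf(y)\le2e^{8|t|}L^mf(b(x))\qquad(x\in B,\ m+k\ge n_1).$$
Sum over these $m$ and average over $b(B)\subset U'$, whose area $|b(B)|$ is at least $\pi r^2e^{-8}|b'(z)|^2$. By Hölder,
$$\psi_\lambda(y)\le2e^{8|t|}|b(B)|^{-1/q}\|\psi_\lambda\|_{L^q(U)}+o_{k,g}(1)\le C|g'(z)|^{-2/q}\|f\|_Y+o_{k,g}(1)\quad(\lambda\downarrow\rho). \tag{21}$$
Here we used (15) and that $(\lambda-\rho)^sR(\lambda)$ is bounded on $Y$ for $\lambda\in(\rho,\rho+1)$. The error consists of the terms with $m<n_1-k$. It is absent if $k\ge n_1$, so only finitely many pairs $(k,g)$ carry an error.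

**Step 4 (the loss is at most $C\varepsilon_N\|f\|_Y$).** By (15), $t-\frac2q=-|a|\theta$, so $|g'(z)|^{t-2/q}=|(F^k)'(y)|^{|a|\theta}\le u_{k,a}(z)^\theta$. Insert (21) in (20), with $\lambda^{-k}\le\rho^{-k}$ and at most $d-1$ branches for each $k$. The limsup of the double sum as $\lambda\downarrow\rho$ is at most $C\varepsilon_N\|f\|_Y$. With $\psi_\lambda(z)\to Sf(z)$ from Lemma 5,
$$\liminf_{\lambda\downarrow\rho}\gamma_\lambda(z)\ge Sf(z)-C\varepsilon_N\|f\|_Y .$$

**Step 5 (transfer from $z$ to $x$).** Cover $\Delta_1$ by finitely many discs $B(x_i,\varrho_i)$ centered in $\Delta_1$ with $B(x_i,2\varrho_i)\subset\Delta$. By (3), $|g'|$ varies by at most a factor $e^8$ on each of them, for every univalent $g$ on $\Delta$. As $\Delta_1$ is connected, any $x\in\Delta_1$ is joined to $z$ by a chain of these discs, consecutive ones intersecting. So there is $c_0>0$ with $|g'(x)|^t\ge2c_0|g'(z)|^t$ for all $x\in\Delta_1$ and $g\in\bigcup_n\mathcal G_n$. By Lemma 4, $f(g(x))\ge\frac12f(g(z))$ for $x\in\Delta_1$, $g\in\mathcal G_n$,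 $n\ge n_2(f)$. For $x\in\Delta_1\cap U'$ the points $g(x)$, $g\in\mathcal G_n$, are distinct preimages of $x$ under $F^n$. So $\psi_\lambda(x)\ge\gamma_\lambda(x)\ge c_0(\gamma_\lambda(z)-o(1))$, where $o(1)$ is the contribution of $n<n_2$. Let $\lambda\downarrow\rho$, using Lemma 5 on the left and Step 4 on the right. $\square$

## 12. The eigenvalue $e^{P(t)}$ is algebraically simple

**Step 1 (a conformal measure without atoms).** The purpose is a positive functional that detects lower bounds near infinitely many points. Let $H=S1$; by Lemmas 3 and 5, $H>0$ on $U'$. Fix $0\le\varphi\in C_c(U')$, $\varphi\not\equiv0$, and let $\ell(f)=\int\varphi\,Sf\,dA$. Then $\ell\in Y^*$, $\ell\ge0$ on $Y_+$, $\ell\circ L=\rho\ell$ and $\ell(1)>0$. On $C_c^\infty(D)$ it is a positive functional, so $\ell(\beta)=\int\beta\,dm$ for a Radon measure $m$ on $D$. It has three properties.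

* $\mathrm{supp}\,m\subset J$. If $\beta$ is supported in $\mathrm{int}\,K$, then $\beta=0$ in $Y$. If $\mathrm{supp}\,\beta\subset U$ is compact, then $F^n(\mathrm{supp}\,\beta)$ misses $D$ for $n$ large, so $L^n\beta=0$ and $\ell(\beta)=\rho^{-n}\ell(L^n\beta)=0$.
* $m\ne0$. If $\tilde\beta\in C_c^\infty(D)$ equals $1$ near $K$, then $L^n(1-\tilde\beta)=0$ for $n$ large for the same reason, so $\ell(\tilde\beta)=\ell(1)>0$.
* $m$ has no atoms. Let $\beta\in C_c^\infty(\mathbb C)$, $0\le\beta\le1$, $\beta(0)=1$, and $\beta_j(x)=\beta(j(x-x_1))$. Then $m(\{x_1\})\le\ell(\beta_j)\le C\|\beta_j\|_X\to0$, because $\|\beta_j\|_p^p=O(j^{-2})$, $\|\nabla\beta_j\|_p^p=O(j^{p-2})$ and $p<2$.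

So $\mathrm{supp}\,m$ is infinite.

**Step 2 (domains from $z$ to the support of $m$).** For each $N$ choose $p_N\in\mathrm{supp}\,m\setminus PC_N$, which is possible because $PC_N$ is finite. Choose a unit vector $v_0$ such that neither $z$ nor $p_N$ lies on a half-line $\{x_0+\varsigma v_0:\varsigma\ge0\}$ with $x_0\in PC_N\cap D$; only finitely many directions are excluded, as $z,p_N\notin PC_N$. Let $\Delta$ be $D$ minus these half-lines. We check that $\Delta$ is a simply connected domain. On a slit, points with $x\cdot v_0<0$ have $|x|\le|x_0|$. So for small $\delta$ the set $\{R-\delta<|x|<R,\ x\cdot v_0<0\}$ is free of slits, and it is connected. From any point of $\Delta$ one can move in the direction $-v_0$ inside $\Delta$ until one enters it. So $\Delta$ is connected. Its complement in the sphere is the union of $\widehat{\mathbb C}\setminus D$ and half-lines meeting it, hence connected. So $\Delta$ is simply connected, and it contains $z$ and $p_N$ and no point of $PC_N$.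

Let $\Delta_1\subset\Delta$ be compact and connected, containing $z$ and a disc $B(p_N,\epsilon)$. Let $\beta\in C_c^\infty(B(p_N,\epsilon))$, $0\le\beta\le1$, $\beta(p_N)=1$. Then $\ell(\beta)>0$, as $p_N\in\mathrm{supp}\,m$.

**Step 3 (the pole is simple: $s=1$).** Choose $N$ with $C\varepsilon_N\|1\|_Y<\frac12H(z)$. Lemma 6 with $f=1$ gives $H\ge c'>0$ on $\Delta_1\cap U'$, so $H-c'\beta\in Y_+$ and $\ell(H)\ge c'\ell(\beta)>0$. But $\ell(H)=\int\varphi\,S^21\,dA$, and $S^2=(L-\rho)^{2s-2}\Pi=0$ if $s\ge2$, since then $2s-2\ge s$. So $s=1$, and $S=\Pi$ is a positive projection onto $\ker(L-\rho)$.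

**Step 4 (if the eigenspace had dimension $\ge2$, two positive eigenfunctions would have a minimum killed by $\Pi$).** $L$ is real, so it suffices to consider the space $\mathcal E$ of real functions in $\ker(L-\rho)$. Suppose $\dim\mathcal E\ge2$, and let $\mathcal C=\mathcal E\cap Y_+$. The sets $\mathcal C\setminus0$ and $(-\mathcal C)\setminus0$ are closed in the connected nonempty set $\mathcal E\setminus0$, disjoint, and interchanged by $-1$, so they do not cover it. Hence there is $g\in\mathcal E$ with $g^+\ne0\ne g^-$ in $Y$. Put $e_\pm=\Pi g^\pm$. We have $L^ng^\pm\ge(L^ng)^\pm=\rho^ng^\pm$, so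
$$e_\pm=\lim_{\lambda\downarrow\rho}(\lambda-\rho)\sum_n\lambda^{-n-1}L^ng^\pm\ge g^\pm .$$
Thus $e_\pm\in\mathcal C\setminus0$, and $e_+-e_-=\Pi g=g$. Let
$$v=\min(e_+,e_-)=e_+-(e_+-e_-)^+=e_+-g^+\in Y_+ .$$
Then $\Pi v=e_+-e_+=0$, so $\ell(v)=\int\varphi\,\Pi v\,dA=0$.

**Step 5 (Lemma 6 makes that minimum visible to $\ell$).** Take $f_j\in C^\infty(\overline D)$, $f_j>0$, $f_j\to e_+$ in $Y$. Then $\Pi f_j\to\Pi e_+=e_+$. By Lemma 5(ii), $e_+$ is continuous and positive on $U'$, and $\Pi f_j\to e_+$ pointwise there. Passing to the limit in Lemma 6,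
$$e_+(x)\ge c_0\bigl(e_+(z)-C\varepsilon_N\|e_+\|_Y\bigr)\qquad(x\in\Delta_1\cap U'),$$
and similarly for $e_-$. Choose $N$ with $C\varepsilon_N\|e_\pm\|_Y<\frac12e_\pm(z)$ for both signs, then $p_N,\Delta,\Delta_1,\beta$ as in Step 2. So $v\ge c'\beta$ in $Y$ with some $c'>0$, and $0=\ell(v)\ge c'\ell(\beta)>0$, a contradiction.

So $\dim\ker(L-\rho)=1$. Together with $s=1$: for every $t\in I$, $e^{P(t)}$ is an isolated, algebraically simple eigenvalue of $L_t$ on $Y$.

## 13. Perturbing the simple eigenvalue: part 1 of Theorem B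

The map $t\mapsto L_t$ on $Y$ is holomorphic near $t_0$. Let $V\ni e^{P(t_0)}$ be a disc whose closure contains no other point of $\mathrm{spec}(L_{t_0})$. By analytic perturbation theory, for complex $t$ near $t_0$ the operator $L_t$ has exactly one spectral point $\lambda(t)$ in $V$, a simple eigenvalue depending holomorphically on $t$. For real $t$ near $t_0$, $e^{P(t)}$ is an eigenvalue of $L_t$ by Section 12, and it lies in $V$ because $P$ is continuous. So $e^{P(t)}=\lambda(t)$ for real $t$ near $t_0$, and $P=\log\lambda$ is real analytic at $t_0$. This proves part 1 of Theorem B, and part 3 follows by Step 2 of Section 7. $\blacksquare$
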